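# Smash products over finite-dimensional semisimple Hopf algebras are semiprime

Throughout, $k$ is a field, algebras are associative $k$-algebras with $1$ unless we say otherwise, $\otimes=\otimes_k$, and ideals are two-sided unless we say otherwise. A ring is **semiprime** if it has no nonzero nilpotent ideals.

Suppose a finite-dimensional semisimple Hopf algebra $H$ acts on a semiprime algebra $A$. The smash product $A\#H$ is the algebra obtained by adjoining $H$ to $A$ so that the action becomes part of the multiplication. Can nilpotent ideals appear in $A\#H$ although $A$ has none? We begin with a family where a short direct argument settles the matter.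

## 1. Algebras graded by a finite group

Let $\Gamma$ be a finite group with identity $1$ and let $A=\bigoplus_{s\in\Gamma}A_s$ be a $\Gamma$-graded algebra: $A_sA_t\subseteq A_{st}$ and $1\in A_1$. Write $a_s$ for the component of $a$ in $A_s$. Let $R$ be the free left $A$-module with basis $\{e_s\}_{s\in\Gamma}$ and multiplication
$$(ae_s)(be_t)=a\,b_{st^{-1}}\,e_t .\tag{1}$$
It is associative: both ways of multiplying $ae_s$, $be_t$, $ce_u$ give $a\,b_{st^{-1}}c_{tu^{-1}}e_u$, since $(b\,c_{tu^{-1}})_{su^{-1}}=b_{st^{-1}}c_{tu^{-1}}$. The unit is $\sum_s e_s$, because $1\in A_1$. The map $a\mapsto\sum_s ae_s$ embeds $A$ as a subalgebra. We shall see in Section 2 that $R=A\#k^\Gamma$, where $k^\Gamma$ is the Hopf algebra of functions on $\Gamma$.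

**Proposition 1.** If $A$ has no nonzero nilpotent graded ideals (for instance, if $A$ is semiprime), then $R$ is semiprime, in every characteristic.

*Proof.* For $\gamma\in\Gamma$ put $\varphi_\gamma(ae_s)=ae_{s\gamma}$. By (1) this is an algebra automorphism of $R$, because $(s\gamma)(t\gamma)^{-1}=st^{-1}$. Let $N$ be a nilpotent ideal of $R$ and $I=\sum_\gamma\varphi_\gamma(N)$. A finite sum of nilpotent ideals is nilpotent, so $I$ is a nilpotent ideal, and all $\varphi_\gamma$ preserve it.

Let $x=\sum_t x_{(t)}e_t\in I$ with $x_{(t)}\in A$. Then $x\,e_t=x_{(t)}e_t\in I$, and summing over all automorphisms gives $\sum_\gamma\varphi_\gamma(x_{(t)}e_t)=\sum_s x_{(t)}e_s=x_{(t)}\in I$. So every coefficient of $x$ lies in $I\cap A$.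

The ideal $I\cap A$ of $A$ is graded: if $a\in I\cap A$, then $ae_1\in I$, so $e_s(ae_1)=a_se_1\in I$, and summing over the $\varphi_\gamma$ again gives $a_s\in I$. It is also nilpotent. Hence $I\cap A=0$, so $I=0$ and $N=0$. $\square$

The proof has two ingredients:

1. a nilpotent ideal of $R$ can be enlarged to a nilpotent ideal that is stable under the symmetries $\varphi_\gamma$;
2. a stable ideal of $R$ is generated by its intersection with $A$.

For a general $H$, the symmetries of $R$ form the dual algebra $H^*$, which need not be spanned by automorphisms. We shall see that (2) survives and that (1) is where the difficulty lies.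

## 2. Module algebras, smash products, and the statements

Let $H$ be a finite-dimensional Hopf algebra, $n=\dim_kH$, with comultiplication $\Delta(h)=\sum h_1\otimes h_2$, counit $\varepsilon$ and antipode $S$. By the Larson–Sweedler theorem $S$ is bijective.

**Definition.** $A$ is an *$H$-module algebra* if it is a left $H$-module with $h\cdot(ab)=\sum(h_1\cdot a)(h_2\cdot b)$ and $h\cdot1=\varepsilon(h)1$. The *smash product* $R=A\#H$ is $A\otimes H$ with multiplication
$$(a\#h)(b\#g)=\sum a(h_1\cdot b)\#h_2g .$$

We write $ah$ for $a\#h$ and regard $A$ and $H$ as subalgebras of $R$; then $ha=\sum(h_1\cdot a)h_2$.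

*Example 1.* If $H=kG$ with $\Delta(g)=g\otimes g$, then $G$ acts on $A$ by automorphisms, and $R$ is the skew group ring, with $ga=(g\cdot a)g$.

*Example 2.* Let $H=k^\Gamma$, with basis the indicator functions $e_s$, so $e_se_t=\delta_{s,t}e_s$ and $\Delta(e_s)=\sum_{uv=s}e_u\otimes e_v$. A $\Gamma$-graded algebra is an $H$-module algebra via $e_s\cdot a=a_s$. In $R$ we get $(ae_s)(be_t)=\sum_{uv=s}a\,b_u\,e_ve_t=a\,b_{st^{-1}}e_t$, which is (1).

*Example 3.* If $A=k$ with action $\varepsilon$, then $A\#H=H$. This algebra is finite-dimensional, so it is semiprime exactly when it is semisimple. Thus semisimplicity of $H$ is needed in the question. For instance, if $\operatorname{char}k=2$ and $H=k[g]$ with $g^2=1$, then $1+g$ spans an ideal of square zero in $H=k\#H$.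

**Definition.** $A$ is *$H$-semiprime* if it has no nonzero nilpotent ideal $I$ with $H\cdot I\subseteq I$ (an *$H$-stable* ideal). Semiprime implies $H$-semiprime.

*Example 4.* The converse fails. Let $\operatorname{char}k=p$, let $\Gamma$ have order $p$, and let $A=k\Gamma$ with its natural $\Gamma$-grading and $H=k^\Gamma$. A nonzero homogeneous element of $A$ is a unit, so the only graded ideals are $0$ and $A$, and $A$ is $H$-semiprime. But $\gamma-1$, for a generator $\gamma$ of $\Gamma$, is a nonzero element of the commutative ring $A$ with $(\gamma-1)^p=0$, so $A$ is not semiprime.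

The action is *inner* if there is a convolution-invertible $u\in\operatorname{Hom}_k(H,A)$ with $h\cdot a=\sum u(h_1)\,a\,u^{-1}(h_2)$; for $H=kG$ this says that each $g$ acts as conjugation by a unit $u(g)$. It is known that for $H$ finite-dimensional semisimple, $A$ semiprime and the action inner, $A\#H$ is semiprime. The question, taken from "Crossed Products and Inner Actions of Hopf Algebras", is whether the word "inner" can be dropped. It can.

**Theorem 1.** If $H$ is finite-dimensional semisimple and $A$ is $H$-semiprime (in particular, if $A$ is semiprime), then $A\#H$ is semiprime.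

For the consequences, recall that the prime radical $P(A)$ is the intersection of all prime ideals. It is the smallest ideal with semiprime quotient, so any ideal $Q$ with $Q^m\subseteq P(A)$ for some $m$ lies in $P(A)$. The *$H$-prime radical* $P_H(A)$ is obtained as follows: $I_0=0$; $I_{\alpha+1}/I_\alpha$ is the sum of all nilpotent $H$-stable ideals of $A/I_\alpha$; unions are taken at limit ordinals; $P_H(A)$ is the stable value. A finite-dimensional Hopf algebra $K$ is *cosemisimple* when the algebra $K^*$ is semisimple. For example, $k\Gamma$ is always cosemisimple, while $k^\Gamma$ is cosemisimple exactly when $k\Gamma$ is semisimple, that is, when $|\Gamma|\ne0$ in $k$. For an $H$-module $M$ put $M^H=\{m: hm=\varepsilon(h)m \text{ for all } h\in H\}$.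

**Theorem 2.** Let $H$ be finite-dimensional.

* (a) If $H$ is semisimple, then $A\#H$ is semiprime iff $A$ is $H$-semiprime. The prime radical is $P(A\#H)=P_H(A)\#H$.
* (b) Conversely, if $A\#H$ is semiprime for every semiprime $H$-module algebra $A$, then $H$ is semisimple.
* (c) Let $K$ be a finite-dimensional Hopf algebra. The prime radical of every $K$-module algebra is $K$-stable iff $K$ is cosemisimple. If $K$ is cosemisimple, a $K$-module algebra is semiprime iff it is $K$-semiprime.
* (d) (Bergman–Isaacs type theorem.) If $H$ is semisimple, there is $m=m(H)$ such that every not necessarily unital $H$-module algebra $A$ with $A^H=0$ satisfies $A^m=0$.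

## 3. Working formulas in $A\#H$

Here $H$ is any finite-dimensional Hopf algebra and $R=A\#H$. Applying the antimultiplicative map $S^{-1}$ to the antipode axioms $\sum h_1S(h_2)=\varepsilon(h)1=\sum S(h_1)h_2$ gives
$$\sum h_2S^{-1}(h_1)=\varepsilon(h)1=\sum S^{-1}(h_2)h_1 .\tag{2}$$
We also use $\Delta(S(h))=\sum S(h_2)\otimes S(h_1)$. Fix a basis $h_{[1]},\dots,h_{[n]}$ of $H$; the brackets keep these apart from Sweedler indices.

**(F1) $R$ is free over $A$ on both sides.** The basis $h_{[j]}$ is a left $A$-basis of $R$ by construction. It is also a right $A$-basis: the map $H\otimes A\to R$, $h\otimes a\mapsto ha$, has inverse $ah\mapsto\sum h_2\otimes(S^{-1}(h_1)\cdot a)$. Indeed, by (2),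
$$\sum h_2\,(S^{-1}(h_1)\cdot a)=\sum\big(h_2S^{-1}(h_1)\cdot a\big)h_3=ah,$$
and $ha=\sum(h_1\cdot a)h_2\mapsto\sum h_3\otimes (S^{-1}(h_2)h_1\cdot a)=h\otimes a$. Moreover
$$h\cdot a=\sum h_1aS(h_2)\quad\text{in }R,\tag{3}$$
because the right side is $\sum(h_1\cdot a)h_2S(h_3)$.

**(F2) The coaction.** Define $\rho:R\to R\otimes H$ by $\rho(ah)=\sum ah_1\otimes h_2$, and write $\rho(r)=\sum r_0\otimes r_1$. It is a right $H$-coaction by coassociativity. It is an algebra map: the only point to check is $\rho(h)\rho(a)=\rho(ha)$, and $\rho(ha)=\sum(h_1\cdot a)h_2\otimes h_3=\sum h_1a\otimes h_2$. For $a\in A$ we have $\rho(a)=a\otimes1$. Conversely, if $\rho(r)=r\otimes1$ then $r\in A$: let $\pi(ah)=a\varepsilon(h)$. Under the identification $A\otimes H=R$ we have $(\pi\otimes\mathrm{id})\rho(r)=r$, while $(\pi\otimes\mathrm{id})(r\otimes1)=\pi(r)$; so $r=\pi(r)\in A$. When $H=kG$, $\rho(ag)=ag\otimes g$ records the $G$-grading of the skew group ring.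

**(F3) The canonical map.** The map $\mathrm{can}:R\otimes_AR\to R\otimes H$, $r\otimes r'\mapsto(r\otimes1)\rho(r')$, is well defined since $\rho(ar')=(a\otimes1)\rho(r')$. It is bijective with inverse $r\otimes h\mapsto\sum rS(h_1)\otimes h_2$. Indeed $\sum rS(h_1)h_2\otimes h_3=r\otimes h$, and
$$r\otimes ah\mapsto\sum rah_1\otimes h_2\mapsto\sum rah_1S(h_2)\otimes h_3=ra\otimes h=r\otimes ah\quad\text{in }R\otimes_AR.$$

**(F4) Tensoring with $H$ makes modules free.** For a left $H$-module $X$, the module $X\otimes H$ with the diagonal action is isomorphic to $H^{\dim X}$. With $X_{\mathrm{triv}}$ the vector space $X$ with trivial action, take $X_{\mathrm{triv}}\otimes H\to X\otimes H$, $x\otimes h\mapsto\sum h_1x\otimes h_2$. It is $H$-linear, since $x\otimes gh\mapsto\sum g_1h_1x\otimes g_2h_2$. Its inverse is $x\otimes h\mapsto\sum S^{-1}(h_1)x\otimes h_2$, by both halves of (2).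

## 4. Where the argument for gradings stops

The dual algebra $H^*$ (with convolution product) acts on $R$ by $f\cdot r=\sum r_0f(r_1)$. Since $\rho$ is an algebra map, $R$ becomes an $H^*$-module algebra. A subspace is $H^*$-stable exactly when it is a subcomodule for $\rho$. Ingredient (2) of Section 1 survives for every $H$.

**Lemma 1.** If $I$ is an ideal of $R$ with $\rho(I)\subseteq I\otimes H$, then $I=(I\cap A)H$, and $I\cap A$ is an $H$-stable ideal of $A$.

*Proof.* Put $\Pi(x)=\sum x_0S(x_1)$. Then $\Pi(I)\subseteq I$, and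
$$\rho(\Pi(x))=\sum x_0S(x_3)\otimes x_1S(x_2)=\Pi(x)\otimes1,$$
so $\Pi(I)\subseteq I\cap A$ by (F2). Finally $x=\sum x_0S(x_1)x_2=\sum\Pi(x_0)x_1\in(I\cap A)H$ for $x\in I$. Stability of $I\cap A$ follows from (3). $\square$

Now let $N$ be an ideal of $R$ with $N^2=0$. The space $H^*\cdot N$ is an ideal: for $f\in H^*$, $r\in R$, $x\in N$ we have $(f\cdot x)r=\sum f_1\cdot\big(x\,(S(f_2)\cdot r)\big)$ and $r(f\cdot x)=\sum f_2\cdot\big((S^{-1}(f_1)\cdot r)x\big)$. Is it nilpotent? For $x,y\in N$ and $f,g\in H^*$,
$$(f\cdot x)(g\cdot y)=\sum f_1\cdot\big(x\,(S(f_2)g\cdot y)\big),$$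
and the inner product lies in $N(H^*\cdot N)$. That is contained in $N$, but nothing puts it in $N^2$. If $H^*=k\Gamma$, each $\gamma\in\Gamma$ acts by an automorphism, $H^*\cdot N$ is a finite sum of nilpotent ideals, and all is well. In general the argument stops here.

It really can fail when $H$ is not semisimple. Take $\operatorname{char}k=2$ and $R=k\#k[g]=k[g]$, $g^2=1$, with $H^*=k^{\mathbb Z/2}$. The ideal $N=k(1+g)$ has square zero, but the indicator function $e$ of the identity element gives $e\cdot(1+g)=1$, so $H^*\cdot N=R$. Semisimplicity of $H$ must therefore enter in an essential way. We do not enlarge $N$; we work with its annihilator instead.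

## 5. Reduction to large left ideals that miss $A$

An $(R,A)$-subbimodule of $R$ is a left ideal $U$ with $UA\subseteq U$.

**Proposition 2.** Let $H$ be semisimple, $A\ne0$, and let $E\subseteq R=A\#H$ be an $(R,A)$-subbimodule that meets every nonzero $(R,A)$-subbimodule of $R$ nontrivially. Then $E\cap A\ne0$.

The proof occupies Sections 6 to 9. First we see that it suffices.

**Proof of Theorem 1 from Proposition 2.** Let $A$ be $H$-semiprime and suppose that $R$ has a nonzero nilpotent ideal. Its last nonzero power is an ideal $N\neq0$ with $N^2=0$. Put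
$$E=\{r\in R:Nr=0\},\qquad Y=E\cap A,\qquad J=\{a\in A:aY=0\},\qquad W=\{a\in A:Ja=0\}.$$
$E$ is an ideal of $R$, so $Y$ is an ideal of $A$, and it is $H$-stable by (3). Also $Y\subseteq W$, since $JY=0$.

**Step 1. $J$ and $W$ are $H$-stable ideals with $J\cap W=0$.** This prepares a quotient of $A$ in which $Y$ dies while $N$ is under control. $J$ and $W$ are ideals because $Y$ and then $J$ are. For $x\in J$, $y\in Y$,
$$(h\cdot x)y=\sum h_1\cdot\big(x\,(S(h_2)\cdot y)\big)=0,$$
where the first equality holds because the middle expression expands to $\sum(h_1\cdot x)(h_2S(h_3)\cdot y)$. For $x\in J$, $w\in W$,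
$$x(h\cdot w)=\sum h_2\cdot\big((S^{-1}(h_1)\cdot x)\,w\big)=0,$$
which expands to $\sum(h_2S^{-1}(h_1)\cdot x)(h_3\cdot w)$, is evaluated by (2), and uses that $J$ is $H$-stable. Finally $(J\cap W)^2\subseteq JW=0$, so $J\cap W=0$ by $H$-semiprimeness.

**Step 2. $N\subseteq J\#H$.** This locates $N$ and shows $W\ne A$. Let $x=\sum_jh_{[j]}x_j\in N$ with $x_j\in A$. For $y\in Y$ we have $0=xy=\sum_jh_{[j]}x_jy$, so $x_jy=0$ for all $j$ by (F1). Thus $x_j\in J$, and $HJ\subseteq J\#H$ since $J$ is $H$-stable. As $N\ne0$, we get $J\neq0$, hence $1\notin W$.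

**Step 3. Pass to $A'=A/W$.** Here we produce the situation of Proposition 2. Let $R'=A'\#H=R/(W\#H)$, where $A'\ne0$. Let $N'$ be the image of $N$, so $N'^2=0$, and let $E'=\{r\in R':N'r=0\}$, an ideal of $R'$.

*$E'\cap A'=0$.* Let $a\in A$ have image in $E'$. Then $Na\subseteq W\#H$, and $Na\subseteq N\subseteq J\#H$. So $Na\subseteq(J\cap W)\#H=0$, hence $a\in E\cap A=Y\subseteq W$, and the image of $a$ in $A'$ is $0$.

*$E'$ meets every nonzero left ideal $U$ of $R'$.* If $N'U=0$, then $U\subseteq E'$. Otherwise $0\ne N'U\subseteq U$ and $N'(N'U)=0$, so $N'U\subseteq E'\cap U$.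

Proposition 2, applied to $A'$ and $E'$, gives $E'\cap A'\ne0$, a contradiction. $\blacksquare$

## 6. Squeezing many copies of $R$ into few copies of $R\otimes H$

In this section $H$ is semisimple, $A\neq 0$, and $E$ is as in Proposition 2. We assume $E\cap A=0$ and aim at an injection that looks too good to be true.

If $n=1$, then $R=A$ and $E=E\cap A=0$ does not meet $R\ne0$, a contradiction. So let $n\ge2$.

**Twisting bimodules.** For an $(R,A)$-bimodule $V$ and a finite-dimensional left $H$-module $X$, let $V\otimes X$ be the $(R,A)$-bimodule with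
$$r(v\otimes x)=\sum r_0v\otimes r_1x,\qquad(v\otimes x)a=va\otimes x .$$
The left action is the natural $R\otimes H$-action pulled back along the algebra map $\rho$. Note that $a(v\otimes x)=av\otimes x$ for $a\in A$. The construction is functorial and exact in $V$, functorial and additive in $X$. Further, $V\otimes k_\varepsilon=V$, and $(V\otimes X)\otimes X'=V\otimes(X\otimes X')$ by the coaction axiom. For $H=kG$ the rule is $(ag)(v\otimes x)=agv\otimes gx$.

If $E\subseteq R$ is a subbimodule, $E\otimes X$ is a subbimodule of $R\otimes X$, and an isomorphism $X\cong X'$ carries $E\otimes X$ onto $E\otimes X'$.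

**Where semisimplicity enters.** The left ideal $H_+=\ker\varepsilon$ has a complement in $H$, isomorphic to $H/H_+=k_\varepsilon$. Thus $H\cong k_\varepsilon\oplus H_+$ as left $H$-modules, with $\dim H_+=n-1$, and
$$R\otimes H\cong R\oplus(R\otimes H_+),\qquad E\otimes H\ \text{corresponding to}\ E\oplus(E\otimes H_+).\tag{4}$$

**$E^r$ is large in $R^r$.** Every nonzero subbimodule $U\subseteq R^r$ meets $E^r$ nontrivially. Treat the coordinates one after another. If the $i$-th projection $\pi_i(U)$ is $0$, keep $U$. Otherwise $\pi_i(U)\cap E\ne0$, and we replace $U$ by $U\cap\pi_i^{-1}(E)\neq0$. Earlier coordinates stay in $E$. After $r$ steps we have a nonzero subbimodule of the original $U$ inside $E^r$.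

**Lemma 2.** For every $j\ge0$ there is a bimodule map
$$f_j:R\otimes H^{\otimes j}\to(R\otimes H)^r,\quad r=(n-1)^j,\qquad\text{with}\quad f_j^{-1}\big((E\otimes H)^r\big)=0 .$$
In particular $f_j$ is injective.

*Proof.* **Step 1. The start $j=0$, where $E\cap A=0$ is used.** Take $f_0=\rho:R\to R\otimes H$. It is left $R$-linear because $\rho(rr')=\rho(r)\rho(r')$, and right $A$-linear because $\rho(a)=a\otimes1$. Let $\rho(r')\in E\otimes H$ and write $r'=\sum_jh_{[j]}q_j$ with $q_j\in A$. The linear map
$$R\otimes H\to H\otimes R,\qquad u\otimes h\mapsto\sum h_2\otimes S^{-1}(h_1)u,$$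
sends $E\otimes H$ into $H\otimes E$, since $E$ is a left ideal. It sends $\rho(ha)=\sum h_1a\otimes h_2$ to $\sum h_3\otimes S^{-1}(h_2)h_1a=h\otimes a$. So $\sum_jh_{[j]}\otimes q_j\in H\otimes E$, hence $q_j\in E\cap A=0$ and $r'=0$.

**Step 2. Discard the trivial summand.** Suppose $f_j$ is given and put $D=R\otimes H^{\otimes j}$. By (4), $f_j=(p,g)$ with $p:D\to R^r$ and $g:D\to(R\otimes H_+)^r$. We show that $g$ alone still has the property of $f_j$. Let $D'=g^{-1}\big((E\otimes H_+)^r\big)$, a subbimodule of $D$. If $z\in D'$ and $p(z)\in E^r$, then $f_j(z)\in(E\otimes H)^r$, so $z=0$. Hence $p|_{D'}$ is injective and $p(D')\cap E^r=0$. As $E^r$ meets every nonzero subbimodule of $R^r$, $p(D')=0$, and so $D'=0$.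

**Step 3. Tensor with $H$ to return to the original shape.** The map $g\otimes\mathrm{id}_H:D\otimes H\to(R\otimes H_+\otimes H)^r$ is a bimodule map. Expanding in a basis of the last factor,
$$(g\otimes\mathrm{id})^{-1}\big((E\otimes H_+\otimes H)^r\big)=g^{-1}\big((E\otimes H_+)^r\big)\otimes H=0 .$$
By (F4) with $X=H_+$, $H_+\otimes H\cong H^{n-1}$. This induces $R\otimes H_+\otimes H\cong(R\otimes H)^{n-1}$, taking $E\otimes H_+\otimes H$ onto $(E\otimes H)^{n-1}$. Composing gives $f_{j+1}:R\otimes H^{\otimes(j+1)}\to(R\otimes H)^{(n-1)r}$. $\square$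

Let $j\ge1$. By (F4) with $X=H^{\otimes(j-1)}$, $H^{\otimes j}\cong H^{n^{j-1}}$. Since $k_\varepsilon\subseteq H$, the bimodule $R\otimes H^{\otimes j}\cong(R\otimes H)^{n^{j-1}}$ contains a copy of $R^{n^{j-1}}$. So for every $j\ge1$ there is an injective $(R,A)$-bimodule map
$$f:R^M\to(R\otimes H)^L,\qquad M=n^{j-1},\quad L=(n-1)^j.\tag{5}$$
The ratio $M/L=\frac1n\big(\frac n{n-1}\big)^j$ tends to infinity with $j$.

## 7. Counting ranks over $A$

**When $A$ is left Noetherian,** (5) is already a contradiction. By (F1), $R\cong A^n$ and $R\otimes H\cong A^{n^2}$ as left $A$-modules, since $a(u\otimes h)=au\otimes h$. So (5) gives a left $A$-linear injection $A^{nM}\to A^{n^2L}$. For $A\ne0$ left Noetherian there is no left $A$-linear injection $A^p\to A^q$ with $p>q$. This is clear for $q=0$. For $q\ge1$, restriction gives an injection $\theta:A^q\oplus A\to A^q$. Then $A^q$ contains $\theta(0\oplus A)\oplus\theta(A^q\oplus 0)$, and the second summand is again a copy of $A^q$, in which we can repeat; so $A^q$ contains an infinite direct sum of nonzero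 submodules, which is impossible. Hence $nM\le n^2L$, that is, $\big(\frac n{n-1}\big)^j\le n^2$ for all $j\ge 1$, which is false. This proves Proposition 2 for left Noetherian $A$. As $A/W$ inherits the condition, it proves Theorem 1 for left Noetherian $A$.

**For general $A$ the count says nothing.** If $A=k\langle x,y\rangle$ is the free algebra, then $(a,b)\mapsto ax+by$ is an injective left $A$-linear map $A^2\to A$. Iterating it on one coordinate embeds $A^p$ in $A$ for every $p$. So left $A$-linear injections carry no rank information.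

What has been thrown away is that $f$ in (5) is also right $A$-linear. Each standard generator $e_i\in R^M$ satisfies $ae_i=e_ia$, so its image commutes with $A$. The coordinates of $f(e_i)$ lie in the centralizer of $A$ in $R$. The remaining task is to count ranks over that centralizer.

## 8. The centralizer of $A$ and its growth

In this section $H$ is any finite-dimensional Hopf algebra. Let
$$B=\{b\in R:ab=ba\ \text{for all }a\in A\},\qquad b\leftharpoonup h=\sum S(h_1)bh_2\quad(b\in B,\ h\in H).$$
Clearly $(b\leftharpoonup h)\leftharpoonup g=b\leftharpoonup(hg)$ and $b\leftharpoonup1=b$.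

*Examples.* If the action is trivial, $B=Z(A)\otimes H$, with $Z(A)$ the center of $A$. If $H=kG$ and $g\cdot a=u_gau_g^{-1}$ for units $u_g$, then $u_g^{-1}g\in B$, since $u_g^{-1}ga=u_g^{-1}(u_gau_g^{-1})g=au_g^{-1}g$. For $H=kG$ we have $b\leftharpoonup g=g^{-1}bg$.

**Lemma 3.** For $b,c\in B$ and $h\in H$:

1. $\rho(B)\subseteq B\otimes H$.
2. $B\leftharpoonup H\subseteq B$, and $(bc)\leftharpoonup h=\sum(b\leftharpoonup h_1)(c\leftharpoonup h_2)$.
3. $\rho(b\leftharpoonup h)=\sum(b_0\leftharpoonup h_2)\otimes S(h_1)b_1h_3$.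
4. $bc=\sum c_0(b\leftharpoonup c_1)$.

*Proof.* (1) $(a\otimes1)\rho(b)=\rho(ab)=\rho(ba)=\rho(b)(a\otimes1)$; compare coefficients of a basis of $H$.

(2) Using $\Delta(S(h))=\sum S(h_2)\otimes S(h_1)$ to move $S(h_1)$ past an element of $A$,
$$\sum S(h_1)(h_2\cdot a)\otimes h_3=\sum\big(S(h_2)h_3\cdot a\big)S(h_1)\otimes h_4=\sum aS(h_1)\otimes h_2 .$$
Hence, since $b$ commutes with $h_2\cdot a\in A$,
$$\sum S(h_1)bh_2a=\sum S(h_1)b(h_2\cdot a)h_3=\sum S(h_1)(h_2\cdot a)bh_3=\sum aS(h_1)bh_2 .$$
So $b\leftharpoonup h\in B$. The product formula is $\sum S(h_1)bch_2=\sum S(h_1)bh_2S(h_3)ch_4$.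

(3) As $\rho$ is multiplicative, $\rho\big(\sum S(h_1)bh_2\big)=\sum S(h_2)b_0h_3\otimes S(h_1)b_1h_4$.

(4) Write $c=\sum_ia_ig_i$ with $a_i\in A$, $g_i\in H$, and let $g_{i1}\otimes g_{i2}\otimes g_{i3}$ be the Sweedler components of $g_i$. Then
$$\sum c_0(b\leftharpoonup c_1)=\sum a_ig_{i1}S(g_{i2})bg_{i3}=\sum_i a_ibg_i=\sum_i ba_ig_i=bc.\qquad\square$$

Formula (4) says that $B$ is commutative up to a twist by $H$. For $H=kG$ and $c\in B\cap Ag$ it reads $bc=c(g^{-1}bg)$.

**Definition.** A subspace $Y\subseteq B$ is *stable* if $Y\leftharpoonup H\subseteq Y$ and $\rho(Y)\subseteq Y\otimes H$. For $H=kG$ this means that $Y$ is spanned by its parts $Y\cap Ag$ and is closed under conjugation by $G$.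

Two remarks. First, *every finite-dimensional $Y_0\subseteq B$ lies in a finite-dimensional stable subspace.* Let $Y_1$ be spanned by all $(\mathrm{id}\otimes f)\rho(y)$ with $f\in H^*$, $y\in Y_0$. It is a finite-dimensional subcomodule, contains $Y_0$ (take $f=\varepsilon$), and lies in $B$ by Lemma 3(1). Then $Y_1\leftharpoonup H$ is finite-dimensional, contains $Y_1$, is closed under $\leftharpoonup$, and is a subcomodule by Lemma 3(3). Second, *products of stable subspaces are stable*, by Lemma 3(2) and since $\rho$ is multiplicative.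

**Proposition 3 (subexponential growth).** Let $A\ne0$ and let $Y\subseteq B$ be finite-dimensional and stable with $1\in Y$. Put $d_m=\dim_kY^m$. Then $\lim_{m\to\infty}d_m^{1/m}=1$.

*Proof.* Since $1\le d_{m+m'}\le d_md_{m'}$, Fekete's lemma gives the existence of $\lambda=\lim d_m^{1/m}\ge1$. We show $\lambda^a\le n$ for every integer $a\ge1$; the bound does not depend on $a$, and that is what forces $\lambda=1$.

**Step 1. Cut a power of $Y$ into small pieces that move to the left.** Fix $a\ge1$ and let $Z=Y^a$, which is stable. Let $z_1,\dots,z_s$ be a basis of $Z$ and let $L_i\subseteq Z$ be the subcomodule generated by $z_i$, that is, the span of all $(\mathrm{id}\otimes f)\rho(z_i)$, $f\in H^*$. Then $\dim L_i\le\dim H^*=n$, whatever $a$ is, and $Z=\sum_iL_i$. For $b\in Z$ and $c\in L_i$, Lemma 3(4) gives $bc=\sum c_0(b\leftharpoonup c_1)\in L_iZ$. Hence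
$$ZL_i\subseteq L_iZ,\qquad Z^pL_i\subseteq L_iZ^p\quad(p\ge0,\ Z^0=k1).$$

**Step 2. Use pigeonhole to get a recursive bound.** For $m\ge1$, $Z^m$ is the sum of the products $L_{i_1}\cdots L_{i_m}$ over all words. In each word some index $i$ occurs at least $q=\lceil m/s\rceil$ times. Choose $q$ of these occurrences, enlarge all other factors to $Z$, and move the chosen factors $L_i$ to the left. This gives
$$Z^m\subseteq\sum_{i=1}^sL_i^{\,q}Z^{m-q},\qquad\dim Z^m\le s\,n^q\dim Z^{m-q}.$$

**Step 3. Iterate until the exponent is $0$.** Each step multiplies the exponent by at most $1-1/s$, so after $i$ steps it is at most $me^{-i/s}$. It is $0$ once this is below $1$, so there are at most $1+s\log m$ steps. The numbers $q$ used add up to $m$, and $\dim Z^0=1$. Therefore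
$$\dim Z^m\le s^{1+s\log m}\,n^m .$$
Here $s$ is fixed while $m\to\infty$, so $\big(s^{1+s\log m}\big)^{1/m}\to1$. Since $Z^m=Y^{am}$, we get $\lambda^a=\lim_md_{am}^{1/m}\le n$. Thus $\lambda\le n^{1/a}$ for all $a\ge1$, and $\lambda=1$. $\square$

## 9. Ranks over the centralizer, and the end of the proof

**Corollary 1.** If $A\ne0$ and $M>M'$, there is no injective left $B$-linear map $B^M\to B^{M'}$.

*Proof.* If $M'=0$ this holds because $1\in B$ is nonzero. Let $M'\ge1$. Such a map has the form $x\mapsto x\Omega$ on row vectors, with an $M\times M'$ matrix $\Omega$ over $B$. Choose a finite-dimensional stable $Y$ containing $1$ and all entries of $\Omega$. Then $(Y^m)^M$ is mapped injectively into $(Y^{m+1})^{M'}$, so $d_{m+1}\ge(M/M')d_m$ for all $m$. Hence $\lim d_m^{1/m}\ge M/M'>1$, contradicting Proposition 3. $\square$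

Our vectors will be independent over $A$, while Corollary 1 concerns $B$. The canonical map (F3) converts one into the other at the price of a factor $n$.

**Corollary 2.** Let $A\ne0$ and let $v_1,\dots,v_M\in B^N\subseteq R^N$ be left $A$-linearly independent in $R^N$. Then $M\le nN$.

*Proof.* Write $v_i=(v_{il})_l$. By Lemma 3(1) we can define a left $B$-linear map $\Phi:B^M\to(B\otimes H)^N\cong B^{nN}$ by
$$\Phi(x)_l=\sum_i(x_i\otimes1)\rho(v_{il})=\mathrm{can}\Big(\sum_ix_i\otimes_Av_{il}\Big).$$
Suppose $\Phi(x)=0$. By (F3), $\sum_ix_i\otimes_Av_{il}=0$ in $R\otimes_AR$ for all $l$. Write $x_i=\sum_jh_{[j]}q_{ij}$ with $q_{ij}\in A$. By (F1), $R\otimes_AR=\bigoplus_jh_{[j]}\otimes R$, so $\sum_iq_{ij}v_{il}=0$ for all $j$ and $l$; that is, $\sum_iq_{ij}v_i=0$ for each $j$. By independence all $q_{ij}=0$, so $x=0$. Thus $\Phi$ is injective, and Corollary 1 gives $M\le nN$. $\square$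

**End of the proof of Proposition 2.** Assume $E\cap A=0$. We have $n\ge2$ and, for every $j\ge1$, the injection $f$ of (5). Let $v_i=f(e_i)$. Since $ae_i=e_ia$ and $f$ is a bimodule map, $av_i=v_ia$ for all $a\in A$. Identify $(R\otimes H)^L$ with $R^{nL}$ by a basis of $H$. This respects left and right multiplication by $A$, because $a(u\otimes h)=au\otimes h$ and $(u\otimes h)a=ua\otimes h$. Hence $v_i\in B^{nL}$. If $\sum a_iv_i=0$ with $a_i\in A$, then $f\big(\sum a_ie_i\big)=0$, so all $a_i=0$; the $v_i$ are left $A$-independent. Corollary 2 with $N=nL$ gives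
$$n^{j-1}=M\le n\cdot nL=n^2(n-1)^j,\qquad\text{i.e.}\qquad\Big(\frac n{n-1}\Big)^j\le n^3\quad\text{for all }j\ge1 .$$
This is false for large $j$. So $E\cap A\ne0$, Proposition 2 is proved, and with it Theorem 1. $\blacksquare$

## 10. The prime radical of $A\#H$: Theorem 2(a) and (b)

By construction $P_H(A)$ is $H$-stable and $A/P_H(A)$ is $H$-semiprime. Also $P_H(A)\subseteq P(A)$: if $I_\alpha\subseteq P(A)$ and $I/I_\alpha$ is a nilpotent $H$-stable ideal, then some power of $I$ lies in $P(A)$, so $I\subseteq P(A)$; limit steps are clear.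

**Proof of (a).** If $I$ is an $H$-stable ideal of $A$, then $I\#H$ is an ideal of $R$ and $(I\#H)^m\subseteq I^m\#H$, since $(ih)(i'h')=\sum i(h_1\cdot i')h_2h'$. So a nonzero nilpotent $H$-stable $I$ yields a nonzero nilpotent ideal $I\#H$; if $R$ is semiprime, $A$ is $H$-semiprime. The converse is Theorem 1.

For the radical, suppose $I_\alpha\#H\subseteq P(R)$. If $I\supseteq I_\alpha$ is an $H$-stable ideal with $I^m\subseteq I_\alpha$, then $(I\#H)^m\subseteq I_\alpha\#H\subseteq P(R)$, so $I\#H\subseteq P(R)$. Summing over such $I$ gives $I_{\alpha+1}\#H\subseteq P(R)$. By transfinite induction $P_H(A)\#H\subseteq P(R)$. Conversely $R/(P_H(A)\#H)=(A/P_H(A))\#H$ is semiprime by Theorem 1, so $P(R)\subseteq P_H(A)\#H$. $\square$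

**Proof of (b).** Take $A=k$ with action $\varepsilon$. Then $k\#H=H$ is a finite-dimensional semiprime algebra, hence semisimple. $\square$

## 11. Stability of the prime radical and cosemisimplicity: Theorem 2(c)

*Example.* Let $\operatorname{char}k=p$, let $\Gamma$ have order $p$ with generator $\gamma$, let $K=k^\Gamma$, and let $T=k\Gamma$ with its natural grading. Then $P(T)$ is a proper ideal containing $\gamma-1$. It is not $K$-stable: stability would put the homogeneous components of $\gamma-1$, which are units, in $P(T)$. Here $K^*=k\Gamma$ is not semisimple.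

**Step 1. A $K$-semiprime algebra is semiprime when $K$ is cosemisimple.** Let $H=K^*$ be semisimple, $T$ a $K$-semiprime $K$-module algebra, and $R=T\#K$, an $H$-module algebra via $f\cdot r=\sum r_0f(r_1)$ (Section 4, with $K$ in place of $H$). An $H$-stable ideal $I$ of $R$ satisfies $\rho(I)\subseteq I\otimes K$, so by Lemma 1 (for $T$ and $K$) $I=(I\cap T)K$ with $I\cap T$ a $K$-stable ideal of $T$. If $I$ is nilpotent, so is $I\cap T$; hence $I\cap T=0$ and $I=0$. So $R$ is $H$-semiprime, and by Theorem 1 $(T\#K)\#K^*$ is semiprime.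

By Blattner–Montgomery duality (*A duality theorem for Hopf module algebras*, J. Algebra 95 (1985)) this algebra is isomorphic to $M_n(T)$, $n=\dim K$. Here is a direct verification. For $r\in R$ and $f\in K^*$ let $\ell_r$ be left multiplication by $r$ on $R$ and $\lambda_f(x)=f\cdot x$. Both are right $T$-linear, since $\rho(a)=a\otimes1$ for $a\in T$. From $f\cdot(rx)=\sum(f_1\cdot r)(f_2\cdot x)$ we get $\lambda_f\ell_r=\sum\ell_{f_1\cdot r}\lambda_{f_2}$. So $\Theta(r\#f)=\ell_r\lambda_f$ defines an algebra map $\Theta:R\#K^*\to\operatorname{End}(R_T)$. By (F1), $R_T$ is free on a basis of $K$. Therefore $\operatorname{End}(R_T)\cong M_n(T)$, and restriction to $K$ identifies $\operatorname{End}(R_T)$ with $\operatorname{Hom}_k(K,R)$. Also $R\otimes K^*=\operatorname{Hom}_k(K,R)$ via $r\otimes f\mapsto rf(\cdot)$. In these terms, since $\Theta(r\#f)(y)=\sum ry_1f(y_2)$ for $y\in K$,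
$$\Theta(\psi)(y)=\sum\psi(y_2)y_1,\qquad\text{with inverse}\quad\phi\mapsto\Big(y\mapsto\sum\phi(y_2)S^{-1}(y_1)\Big).$$
Indeed $\sum\psi(y_3)y_2S^{-1}(y_1)=\psi(y)$ and $\sum\phi(y_3)S^{-1}(y_2)y_1=\phi(y)$ by (2). So $\Theta$ is an isomorphism.

Thus $M_n(T)$ is semiprime. A nonzero nilpotent ideal $I$ of $T$ would give the nonzero nilpotent ideal $M_n(I)$, so $T$ is semiprime. That semiprime implies $K$-semiprime is clear. This is the second sentence of (c).

**Step 2. Prime radicals are $K$-stable when $K$ is cosemisimple.** For any $K$-module algebra $T$, $T/P_K(T)$ is $K$-semiprime, hence semiprime by Step 1. So $P(T)\subseteq P_K(T)\subseteq P(T)$, and $P(T)=P_K(T)$ is $K$-stable.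

**Step 3. The converse.** Suppose prime radicals of $K$-module algebras are always $K$-stable. Take $T=K^*$ with $(x\cdot f)(y)=f(yx)$, that is, $x\cdot f=\sum f_1f_2(x)$. This is a left action, as $(x\cdot(x'\cdot f))(y)=f(yxx')$. It makes $K^*$ a $K$-module algebra, because $(fg)(yx)=\sum f(y_1x_1)g(y_2x_2)$ and $x\cdot\varepsilon_K=\varepsilon_K(x)\varepsilon_K$, where $\varepsilon_K$ is the unit of $K^*$. Let $I$ be a $K$-stable ideal. Then $\Delta(f)\in I\otimes K^*$ for $f\in I$, so, with $\varepsilon$ the counit of $K^*$, $\varepsilon(f)1=\sum f_1S(f_2)\in I$. If $I\ne K^*$, then $\varepsilon$ vanishes on $I$, and $f=\sum\varepsilon(f_1)f_2=0$ for all $f\in I$. So the only $K$-stable ideals are $0$ and $K^*$. As $P(K^*)$ is $K$-stable and $1\notin P(K^*)$, we get $P(K^*)=0$. The finite-dimensional algebra $K^*$ is therefore semisimple, and $K$ is cosemisimple. $\square$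

## 12. Algebras without invariants: Theorem 2(d)

A not necessarily unital $H$-module algebra is an algebra, possibly without $1$, that is an $H$-module with $h\cdot(ab)=\sum(h_1\cdot a)(h_2\cdot b)$.

*Example.* Let $H=k[\sigma]$, $\sigma^2=1$, $\operatorname{char}k\ne2$, and $A^H=0$. Since $a+\sigma(a)$ is invariant, $\sigma(a)=-a$ for all $a$. Then $-ab=\sigma(ab)=\sigma(a)\sigma(b)=ab$, so $ab=0$. Hence $A^2=0$.

Let $H$ be semisimple. Choose $t\in H$ spanning a complement of $\ker\varepsilon$, so that $ht=\varepsilon(h)t$ for all $h$, normalized by $\varepsilon(t)=1$. Then $M^H=t\cdot M$ for every $H$-module $M$: clearly $t\cdot M\subseteq M^H$, and $t\cdot m=m$ for $m\in M^H$.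

**Step 1. A stable left ideal killed by $t$ vanishes.** *If $A$ is unital and $H$-semiprime and $L$ is an $H$-stable left ideal with $t\cdot L=0$, then $L=0$.* This is where Theorem 1 enters. In $R=A\#H$, for $l\in L$,
$$(ah)(lt)=\sum a(h_1\cdot l)h_2t=a(h\cdot l)t,$$
so $Lt$ is a left ideal of $R$. Also $tlt=\sum(t_1\cdot l)t_2t=(t\cdot l)t=0$, so $(Lt)^2=0$. Then $LtR$ is an ideal of $R$ with $(LtR)^2\subseteq Lt\,(R\,Lt)\,R\subseteq (Lt)(Lt)R=0$. Since $R$ is semiprime by Theorem 1, $LtR=0$, so $Lt=0$. As $lt=l\otimes t$ in $A\otimes H$, $L=0$.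

**Step 2. A universal quotient vanishes.** For $m\ge1$ put
$$C_m=H^{\otimes m}\Big/\sum_{1\le i\le j\le m}H^{\otimes(i-1)}\otimes\big(H^{\otimes(j-i+1)}\big)^H\otimes H^{\otimes(m-j)},$$
with diagonal actions. We claim that $C_m=0$ for some $m$; this $m$ will be the required exponent. Suppose that $C_m\ne0$ for all $m$.

Let $\mathcal T=\bigoplus_{m\ge0}H^{\otimes m}$ be the tensor algebra of the vector space $H$ with the diagonal action of $H$ (trivial in degree $0$), a unital $H$-module algebra, and let $\mathcal T_+$ be its part of positive degree. Let $Q=\mathcal T\,(\mathcal T_+)^H\,\mathcal T$. It is $H$-stable, since $h\cdot(uvw)=\sum(h_1\cdot u)\,v\,(h_2\cdot w)$ for $v$ invariant. As $(\mathcal T_+)^H=\bigoplus_{m\ge1}(H^{\otimes m})^H$, the degree $m$ part of $Q$ is exactly the denominator of $C_m$. So $F=\mathcal T_+/Q=\bigoplus_{m\ge1}C_m$, and $F^+=\mathcal T/Q=k\oplus F$ is a unital $H$-module algebra. Moreover $t\cdot F$ is the image of $t\cdot\mathcal T_+=(\mathcal T_+)^H$, so $t\cdot F=0$. Put $W_i=C_{2^i}\subseteq F$ for $i\ge0$. These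 are nonzero and finite-dimensional, and $W_{i+1}=W_iW_i$.

By Zorn's lemma choose an $H$-stable ideal $I$ of $F^+$ maximal among those containing no $W_i$. The zero ideal qualifies. The union of a chain qualifies too, because a $W_i$ inside the union, being finite-dimensional, would lie in a member of the chain. Let $I_1,I_2\supsetneq I$ be $H$-stable ideals. Each contains some $W_i$, hence all later ones, so both contain a common $W_l$. Then $W_{l+1}=W_lW_l\subseteq I_1I_2$, so $I_1I_2\not\subseteq I$. In particular $F^+/I$ has no nonzero $H$-stable ideal of square zero. As the last nonzero power of a nonzero nilpotent $H$-stable ideal would be one, $F^+/I$ is $H$-semiprime. The image of $F$ in $F^+/I$ is an $H$-stable ideal annihilated by $t$, so it is $0$ by Step 1. Then $W_0\subseteq F\subseteq I$, a contradiction.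

**Step 3. Evaluate in $A$.** Let $C_m=0$ and let $A$ be an $H$-module algebra, not necessarily unital, with $A^H=0$. For $a_1,\dots,a_m\in A$ consider
$$H^{\otimes m}\to A,\qquad g_1\otimes\cdots\otimes g_m\mapsto(g_1\cdot a_1)\cdots(g_m\cdot a_m).$$
For $i\le j$, the segment map $g_i\otimes\cdots\otimes g_j\mapsto(g_i\cdot a_i)\cdots(g_j\cdot a_j)$ is $H$-linear because $A$ is a module algebra. So it sends $\big(H^{\otimes(j-i+1)}\big)^H$ into $A^H=0$. Hence every summand in the denominator of $C_m$ is killed, and the map factors through $C_m=0$. Evaluating at $1\otimes\cdots\otimes1$ gives $a_1\cdots a_m=0$. Thus $A^m=0$, with $m$ depending only on $H$. $\blacksquare$
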